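# Connected hypoenergetic graphs of fixed nullity

## 1. Invertible adjacency matrices

All graphs are simple and finite. A graph $G$ of order $n$ has a $(0,1)$-adjacency matrix $\mathbf A=\mathbf A(G)$. It is real and symmetric, with real eigenvalues $\lambda_1\ge\lambda_2\ge\dots\ge\lambda_n$.

**Definition.** The energy of $G$ is $\mathcal E(G)=\sum_{i=1}^n|\lambda_i|$. The graph is hypoenergetic if $\mathcal E(G)<n$. The nullity $\eta(G)$ is the multiplicity of $0$ as an eigenvalue of $\mathbf A(G)$.

For example, $K_{1,2}$ has eigenvalues $\sqrt2,0,-\sqrt2$. Its nullity is $1$ and its energy is $2\sqrt2<3$, so it is hypoenergetic. The graph $K_2$ has eigenvalues $\pm1$, so its nullity is $0$, its energy is $2=n$, and it is not hypoenergetic. The triangle has eigenvalues $2,-1,-1$ and energy $4>3$.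

There is one case in which a single line settles everything.

**Proposition 1.** A graph of nullity $0$, connected or not, is never hypoenergetic.

**Proof.** The number $\det\mathbf A$ is an integer, and it is nonzero because $0$ is not an eigenvalue. Hence $\prod|\lambda_i|=|\det \mathbf A|\ge1$. By the inequality of arithmetic and geometric means,
$$\frac{\mathcal E(G)}n\ge\Big(\prod_i|\lambda_i|\Big)^{1/n}\ge1 .\qquad\square$$

What changes when $0$ is an eigenvalue? Hypoenergetic graphs then exist for every nullity. The star $K_{1,p}$ has eigenvalues $\pm\sqrt p$ and $0$ with multiplicity $p-1$, and $2\sqrt p<p+1$ means $(\sqrt p-1)^2>0$. So for each $k\ge1$ the star $K_{1,k+1}$ is a connected hypoenergetic graph of nullity $k$. The following conjecture comes from the paper whose title ends "Orderenergetic Graphs" (https://match.pmf.kg.ac.rs/electronic_versions/Match84/n2/match84n2_325-334.pdf).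

**Conjecture.** For a given non-negative integer $k$, there are finitely many connected hypoenergetic graphs with nullity $k$.

We shall prove it, with a bound, and then find how large such graphs can be. Proposition 1 is the case $k=0$.

## 2. What survives of the argument when the nullity is positive

Let $r=n-\eta(G)$ be the rank of $\mathbf A$, and let $x_1,\dots,x_r>0$ be the absolute values of the nonzero eigenvalues. A sensible first try is to apply the same argument to $x_1,\dots,x_r$. Their product is, up to sign, the coefficient of $t^{\,n-r}$ in the characteristic polynomial $\det(t\mathbf I-\mathbf A)$. That coefficient is an integer, and it is nonzero. So the product is at least $1$, and AM–GM gives $\mathcal E(G)\ge r=n-k$.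

Here it stops: a hypoenergetic graph only has to satisfy $\mathcal E(G)<n$, and there is room between $n-k$ and $n$. It is convenient to name the excess:
$$\kappa=\mathcal E(G)-r=\sum_{i=1}^r(x_i-1).$$
Since $n=r+k$, a graph of nullity $k$ is hypoenergetic exactly when $\kappa<k$. The excess does not have to grow with $n$.

**Remark (connectedness is needed).** The graph $P_3\cup tK_2$ has eigenvalues $\pm\sqrt2,0$ and $t$ copies each of $\pm1$. So it has nullity $1$, order $3+2t$ and energy $2\sqrt2+2t<3+2t$ for every $t$. Here $\kappa=2\sqrt2-2$ for all $t$.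

So connectedness must be used. Its simplest consequence is that the number $m$ of edges is at least $n-1$. As $\sum_i x_i^2=\operatorname{tr}\mathbf A^2=2m$, a connected graph of nullity $k$ satisfies
$$\sum_{i=1}^r(x_i^2-1)=2m-r\ge 2(n-1)-(n-k)=n-2+k .$$
For fixed $k$ and large $n$, a hypoenergetic example therefore has $x_i$ of average about $1$ or less, while the $x_i^2$ have average about $2$ or more. Is that already absurd? It is not. Take $k=1$, so that we need $\sum(x_i-1)<1$ and $\sum(x_i^2-1)\ge n-1=r$. For even $r$, let half of the $x_i$ equal $2$ and half equal $1/r$. Then $\sum(x_i-1)=r+\tfrac12-r=\tfrac12$, and $\sum(x_i^2-1)=2r+\tfrac1{2r}-r>r$. The first two moments thus permit every even $r$.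

These numbers violate the product condition: their product is $(2/r)^{r/2}<1$ for $r>2$. The constraint that AM–GM used must be kept together with the two moments. The way to do so is to look at the defect in AM–GM term by term. The function $f(x)=x-1-\ln x$ is nonnegative, and $\sum f(x_i)=\kappa-\sum\ln x_i\le\kappa$. This is a sum of nonnegative terms that stays bounded however large $n$ is, and it penalizes values near $0$ as well as values far above $1$.

## 3. Three theorems

**Theorem 1.** No graph of nullity $0$ is hypoenergetic. If $k\ge1$, every connected hypoenergetic graph of nullity $k$ has order $n\le4k^2+4k+1$. Hence for every $k\ge0$ there are only finitely many.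

**Theorem 2.** There is an absolute constant $C$ such that every connected graph $G$ of order $n\ge2$, with $\kappa=\mathcal E(G)-\operatorname{rank}\mathbf A(G)$, satisfies $\kappa\ge0$ and
$$n\le\tfrac12\kappa^2+C(\kappa+2)\ln(\kappa+2);\qquad\text{hence}\qquad\mathcal E(G)\ge\operatorname{rank}\mathbf A(G)+\sqrt{2n}-C'\ln n$$
for an absolute constant $C'$. The constant $\sqrt2$ is best possible. Let $N(k)$ be the maximum order of a connected hypoenergetic graph of nullity $k\ge1$. Then, for an absolute constant $C''$,
$$\tfrac12k^2+3k+4-4\sqrt{k+1}\;\le\;N(k)\;\le\;\tfrac12k^2+C''k\ln(k+1).$$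

**Theorem 3.** The connected hypoenergetic graphs of nullity $1$ are exactly $K_1$ and $K_{1,2}$.

The maximum $N(k)$ exists: the star $K_{1,k+1}$ shows that there is a graph to consider, and Theorem 1 bounds the orders. Theorem 2 gives in particular $N(k)=\frac12k^2+O(k\log k)$ as $k\to\infty$.

We prove Theorem 1 in Sections 4 and 5, Theorem 3 in Section 6, and Theorem 2 in Sections 7 to 10.

## 4. The defect function and the count of edges

Throughout, $G$ is connected with $n\ge2$ vertices and $m$ edges, and $r,x_1,\dots,x_r,\kappa$ are as above. Put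
$$L=\sum_i\ln x_i,\qquad f(x)=x-1-\ln x,\qquad g(x)=x^2-1-2\ln x\qquad(x>0).$$
Since $f'(x)=1-1/x$, the function $f$ decreases on $(0,1]$, increases on $[1,\infty)$, and has minimum $f(1)=0$. Also $g(x)=2f(x)+(x-1)^2\ge0$.

Two facts about the largest eigenvalue $\lambda_1$ will be used. First, $|\lambda_i|\le\lambda_1$ for all $i$: if $v$ is a unit eigenvector for $\lambda_i$ and $|v|$ is its entrywise absolute value, then $|\lambda_i|=|v^T\mathbf Av|\le|v|^T\mathbf A|v|\le\lambda_1$. Second, $\lambda_1\ge1$: the vector with entries $1/\sqrt2$ at the two ends of an edge and $0$ elsewhere has Rayleigh quotient $1$.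

**Step 1: the integer coefficient.** This step records what AM–GM knew. As seen in Section 2, $\prod x_i$ is a positive integer, so $L\ge0$. Since $\sum_if(x_i)=\kappa-L$ and $f\ge0$,
$$\sum_if(x_i)=\kappa-L\le\kappa,\qquad 0\le L\le\kappa. \tag{1}$$
In particular $\kappa\ge0$.

**Step 2: the edges.** This step expresses $m$ in a form that can be compared with (1). Because $\sum x_i^2=2m$,
$$2m-r=\sum_i(x_i^2-1)=\sum_ig(x_i)+2L. \tag{2}$$

**Step 3: comparing $g$ with $f$.** Both functions vanish to second order at $1$, and both blow up at $0$ like a multiple of $-\ln x$. So on a bounded interval $g$ is at most a multiple of $f$. The lemma says which multiple.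

**Lemma 1.** Let $M\ge1$, $c\ge4$ and $h=cf-g$. If $h(M)\ge0$, then $g\le cf$ on $(0,M]$. In particular $g\le(2M+2)f$ on $(0,M]$.

**Proof.** We have $h(1)=0$ and
$$h'(x)=c\Big(1-\frac1x\Big)-2x+\frac2x=\frac{c(x-1)-2(x^2-1)}{x}=\frac{(x-1)(c-2-2x)}x .$$
As $c\ge4$, we have $\frac{c-2}2\ge1$. So $h$ decreases on $(0,1]$, increases on $[1,\frac{c-2}2]$, and decreases afterwards. On $(0,1]$ its minimum is $h(1)=0$. On $[1,M]$ it first increases and then possibly decreases, so its minimum is at an endpoint. Hence $h\ge\min(0,h(M))=0$ on $(0,M]$ when $h(M)\ge0$. For $c=2M+2\ge4$ we have $\frac{c-2}2=M$, so $h$ increases on $[1,M]$ and $h(M)\ge h(1)=0$. $\square$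

**Step 4: the edge bound.** Suppose all $x_i\le M$ and $g\le cf$ on $(0,M]$ with $c\ge4$. By (2) and (1), and since $c\ge2$ and $L\ge0$,
$$2m-r\le c\sum_if(x_i)+2L=c(\kappa-L)+2L\le c\kappa. \tag{3}$$

**Step 5: the largest eigenvalue.** To use (3) with a fixed $c$ we must bound all $x_i$, that is, $\lambda_1$. The tangent line to $\ln$ at $2$ gives $\ln x\le\frac x2-1+\ln2$, so $f(x)\ge\frac x2-\ln2$. As $\lambda_1\ge1$ is positive, $f(\lambda_1)$ is one of the nonnegative terms in (1). So $f(\lambda_1)\le\kappa$ and
$$\lambda_1\le2\kappa+2\ln2. \tag{4}$$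

## 5. Finiteness for every nullity

**Proof of Theorem 1.** The case of nullity $0$ is Proposition 1. Let $k\ge1$ and let $G$ be connected and hypoenergetic of nullity $k$. If $n=1$ the bound is trivial, so let $n\ge2$. Then $r=n-k$ and $\kappa=\mathcal E(G)-(n-k)<k$.

Lemma 1 with $M=\lambda_1$ allows $c=2\lambda_1+2$ in (3). Together with $m\ge n-1$,
$$n-2+k\le2m-r\le(2\lambda_1+2)\kappa<(2\lambda_1+2)k .$$
By (4), $\lambda_1<2k+2\ln2$. Therefore
$$n<(4k+4\ln2+2)k-k+2=(4k+4\ln2+1)k+2<4k^2+4k+2,$$
where the last inequality uses $4\ln2<3$. As $n$ is an integer, $n\le4k^2+4k+1$. There are finitely many graphs of bounded order. $\blacksquare$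

## 6. Nullity one, by hand

Theorem 1 gives $n\le9$ when $k=1$. A better choice of $c$ leaves a list short enough for the board.

**Proof of Theorem 3.** The graph $K_1$ has energy $0<1$ and $K_{1,2}$ has energy $2\sqrt2<3$; both have nullity $1$. Conversely, let $G$ be connected and hypoenergetic of nullity $1$ with $n\ge2$. Then $r=n-1$ and $\kappa<1$.

**Step 1: few vertices.** We apply Lemma 1 with $M=3.147$ and $c=6.62$. First we estimate $\ln M=\ln3+\ln1.049$. From $1.0986<\ln3<1.09862$ and
$$0.049-\tfrac12(0.049)^2<\ln1.049<0.049-\tfrac12(0.049)^2+\tfrac13(0.049)^3$$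
we get $1.14639<\ln M<1.14646$. Hence $f(M)>2.147-1.14646>1.0005$. Since $M^2=9.903609$, also $g(M)<8.903609-2.29278<6.612$. So $cf(M)>6.623>g(M)$, and Lemma 1 gives $g\le cf$ on $(0,M]$. Moreover $f(\lambda_1)\le\kappa<1<f(M)$, and $f$ increases on $[1,\infty)$, so $\lambda_1<M$ and all $x_i\le M$. Now (3) gives $2m-(n-1)\le6.62\,\kappa<6.62$, that is,
$$2m<n+5.62 .$$
If $m=n-1$, then $n<7.62$, so $n\le7$. If $m=n$, then $n\le5$. If $m\ge n+1$, then $n\le3$; but a simple graph on $2$ or $3$ vertices has at most $1$ or $3$ edges, so this is impossible. Thus $G$ is a tree with $n\le7$ or a connected unicyclic graph with $n\le5$.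

**Step 2: trees.** We recall why the characteristic polynomial of a tree counts matchings. The coefficient of $t^{\,n-\ell}$ is $(-1)^\ell$ times the sum of the principal minors of order $\ell$, and each such minor is the determinant of the adjacency matrix of an induced forest. In the permutation expansion of that determinant, a nonzero term has no fixed points, and it has no cycle of length at least $3$, since that would be a cycle in the forest. So the term is a product of $\ell/2$ transpositions along edges, that is, a perfect matching of the forest, with sign $(-1)^{\ell/2}$. Hence the coefficient of $t^{\,n-2j}$ is $(-1)^j$ times the number of matchings with $j$ edges, and the other coefficients vanish. The rank is therefore $2s$, where $s$ is the size of a maximum matching. The spectrum is symmetric about $0$, and if $x_1,\dots,x_s$ are the positive eigenvalues, then $\prod_{i=1}^sx_i^2=b$, the number of maximum matchings, while $\sum_{i=1}^sx_i^2=m=n-1$.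

Here $n-1=r=2s$, so $n\in\{3,5,7\}$ and a maximum matching misses exactly one vertex $v$. A neighbor $u$ of $v$ is matched to some $u'$. Replacing $uu'$ by $uv$ gives another maximum matching. So $b\ge2$.

If $n=7$, then $s=3$, and AM–GM applied to the three products $x_ix_j$, whose product is $(x_1x_2x_3)^2=b$, gives
$$(x_1+x_2+x_3)^2=6+2\sum_{i<j}x_ix_j\ge6+6b^{1/3}\ge6+6\cdot2^{1/3}>12.25=3.5^2 .$$
So $\mathcal E=2(x_1+x_2+x_3)>7$, a contradiction. If $n=5$, then $(x_1+x_2)^2=4+2\sqrt b\ge4+2\sqrt2>6.25=2.5^2$. So $\mathcal E>5$, a contradiction. If $n=3$, then $G=K_{1,2}$.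

**Step 3: unicyclic graphs with $n\le5$.** We use the fact that deleting a pendant vertex together with its neighbor preserves the nullity. With the pendant vertex first and its neighbor second,
$$\mathbf A=\begin{pmatrix}0&1&0\\1&0&\mathbf b^T\\0&\mathbf b&\mathbf B\end{pmatrix}.$$
Subtracting multiples of the first row and column clears $\mathbf b$ and $\mathbf b^T$, so $\operatorname{rank}\mathbf A=2+\operatorname{rank}\mathbf B$, while the order drops by $2$.

The cycle has length $3$, $4$ or $5$, and at most two vertices lie off it. The connected unicyclic graphs with $n\le5$ are therefore $K_3$; $C_4$ and the triangle with one pendant vertex; $C_5$, $C_4$ with one pendant vertex, and the triangle with a pendant path of length $2$, or with two pendant vertices at one vertex, or with pendant vertices at two different vertices.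

The first group has the wrong nullity. The eigenvalues $2,-1,-1$ of $K_3$ and $2\cos(2\pi j/5)$ of $C_5$ are nonzero. The triangle with one pendant vertex reduces to $K_2$, and the triangle with a pendant path of length $2$ reduces to $K_3$. These four graphs have nullity $0$. The cycle $C_4$ has eigenvalues $2,0,0,-2$ and nullity $2$.

For $C_4$ with a pendant vertex, the reduction leaves $P_3$, so the nullity is $1$ and the rank is $4$. The graph is bipartite with $m=5$, so its nonzero eigenvalues are $\pm x_1,\pm x_2$ with $x_1^2+x_2^2=5$. The product $(x_1x_2)^2$ is a positive integer, so $x_1x_2\ge1$ and $(x_1+x_2)^2\ge7>6.25$. Hence $\mathcal E>5$.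

For the triangle with two pendant vertices at one vertex, the difference of the two pendant vertices is an eigenvector for $0$, and the difference of the two triangle vertices of degree $2$ is an eigenvector for $-1$. On vectors with value $\alpha$ at the vertex of degree $4$, $\beta$ at the two other triangle vertices and $\gamma$ at the pendant vertices, the eigenvalue equations are $\lambda\alpha=2\beta+2\gamma$, $\lambda\beta=\alpha+\beta$, $\lambda\gamma=\alpha$. The coefficient matrix has trace $1$, sum of principal $2\times2$ minors $-4$, and determinant $-2$, so the characteristic polynomial of the graph is $\lambda(\lambda+1)q(\lambda)$ with $q=\lambda^3-\lambda^2-4\lambda+2$. Now $q(0.4)=0.304>0$, $q(1)=-2<0$ and $q(2.3)=-0.323<0$, so $q$ has a root in $(0.4,1)$ and a root above $2.3$. So the positive eigenvalues sum to more than $2.7$. The eigenvalues have sum $\operatorname{tr}\mathbf A=0$, so $\mathcal E$ is twice the sum of the positive ones, and $\mathcal E>5.4>5$.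

For the triangle with pendant vertices at two different vertices, exchange the two halves. An antisymmetric vector vanishes at the triangle vertex of degree $2$, and with values $\pm\alpha$ at the vertices of degree $3$ and $\pm\pi$ at their pendant neighbors it satisfies $\lambda\alpha=-\alpha+\pi$ and $\lambda\pi=\alpha$, so $\lambda^2+\lambda-1=0$. A symmetric vector, with value $\gamma$ at the vertex of degree $2$, satisfies $\lambda\alpha=\alpha+\gamma+\pi$, $\lambda\pi=\alpha$, $\lambda\gamma=2\alpha$. This gives $\lambda=0$ (with $\alpha=0$, $\gamma=-\pi$) and $\lambda^2-\lambda-3=0$. Each quadratic has roots of opposite signs, so its roots have absolute values summing to their difference, and $\mathcal E=\sqrt5+\sqrt{13}>5$.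

No unicyclic graph qualifies, and only $K_1$ and $K_{1,2}$ remain. $\blacksquare$

## 7. Trees of order about $k^2/2$

We now prove the lower bound for $N(k)$ and the optimality of $\sqrt2$. Both use one family. Let $S(t,p)$ be the tree formed by a center, $p$ pendant vertices at the center, and $t$ pendant paths attached to the center, each with two new vertices. So $n=1+2t+p$.

**Step 1: the spectrum.** Let $t\ge1$ and $p\ge1$. We split the space into eigenvectors we can see and a $4$-dimensional remainder.

On leg $j$ let $u_j$ be the vertex next to the center and $w_j$ the end. Choose $\alpha_1,\dots,\alpha_t$ with $\sum\alpha_j=0$ and put $\alpha_j$ at $u_j$, $\pm\alpha_j$ at $w_j$ (the same sign for all $j$), and $0$ elsewhere. At the center, $\mathbf A$ produces $\sum\alpha_j=0$; at $u_j$ it produces $\pm\alpha_j$; at $w_j$ it produces $\alpha_j=\pm(\pm\alpha_j)$. So $1$ and $-1$ occur as eigenvalues on spaces of dimension $t-1$ each. Vectors on the pendant vertices with sum zero are eigenvectors for $0$, a space of dimension $p-1$.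

The orthogonal complement has dimension $n-2(t-1)-(p-1)=4$. An orthonormal basis is formed by $t^{-1/2}\sum_jw_j$, $t^{-1/2}\sum_ju_j$, the center, and $p^{-1/2}$ times the sum of the pendant vertices (writing vertices for unit vectors). In this basis $\mathbf A$ is the weighted path with edge weights $1,\sqrt t,\sqrt p$, and its characteristic polynomial is
$$\lambda^4-(1+t+p)\lambda^2+p .$$
The discriminant in $\lambda^2$ is $(1+t+p)^2-4p>0$, since $1+p\ge2\sqrt p$ and $t\ge1$. The two values of $\lambda^2$ have positive sum and product, so the roots are $\pm a,\pm b$ with $a,b>0$, $a^2+b^2=1+t+p$ and $ab=\sqrt p$. Hence $(a+b)^2=1+t+p+2\sqrt p=t+(1+\sqrt p)^2$, and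
$$\eta=p-1,\qquad\mathcal E=2(t-1)+2\sqrt{t+(1+\sqrt p)^2}.$$
For $t=0$ the formulas give nullity $p-1$ and energy $2\sqrt p$, which is correct for the star $K_{1,p}$.

**Step 2: the largest admissible $t$.** By Step 1,
$$\mathcal E<n\iff\sqrt{t+(1+\sqrt p)^2}<\frac{p+3}2\iff t<\frac{(p+3)^2}4-(1+\sqrt p)^2 .$$
Let $k\ge1$ and $p=k+1\ge2$, so that the nullity is $k$. The right side is then
$$R=\frac{(k+4)^2}4-\big(k+2+2\sqrt{k+1}\big)=\frac{k^2}4+k+2-2\sqrt{k+1}.$$
It is positive because $\frac{p+3}2>1+\sqrt p$ is equivalent to $p+1>2\sqrt p$, which holds for $p\ne1$. Take $t=\lceil R\rceil-1$. This is a nonnegative integer with $R-1\le t<R$. So $S(t,k+1)$ is a connected hypoenergetic graph of nullity $k$, of order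
$$2t+k+2\ge2R+k=\tfrac12k^2+3k+4-4\sqrt{k+1}.$$
For $k=2$, for instance, $R=5-2\sqrt3\approx1.54$ and $t=1$: the tree $S(1,3)$ has order $6$, nullity $2$ and energy $2\sqrt{1+(1+\sqrt3)^2}\approx5.82<6$.

**Step 3: the constant $\sqrt2$.** Take $p=1$. Then $n=2t+2$, $\eta=0$, and
$$\mathcal E-\operatorname{rank}\mathbf A=2(t-1)+2\sqrt{t+4}-(2t+2)=2\sqrt{t+4}-4=\sqrt{2n+12}-4=\sqrt{2n}+O(1).$$
So $\sqrt2$ in the energy inequality of Theorem 2 cannot be replaced by a larger constant.

## 8. Sharpening $4\kappa^2$: where a factor of two is lost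

Theorem 1 was proved with (3) at $c=2\lambda_1+2$ and with $\lambda_1\le2\kappa+2\ln2$. Both are wasteful. For large $x$ we have $f(x)\approx x$ and $g(x)\approx x^2$, so one should separate the large eigenvalues and estimate $2m-n$ by $\sum f(x)^2$ over them. As $\sum f(x)\le\kappa$, this gives at most $\kappa^2$ plus lower-order terms, and with $2m-n\ge n-2$ the bound for $n$ is about $\kappa^2$. We want $\frac12\kappa^2$.

For bipartite graphs the missing factor is free: eigenvalues come in pairs $\pm x$, so every $y=f(x)$ from a large eigenvalue satisfies $y\le\kappa/2$, and $\sum y^2\le\frac\kappa2\sum y\le\frac12\kappa^2$. In general a single large eigenvalue may stand alone, and then the estimate for the edges cannot be improved. The complete graph $K_q$, $q\ge2$, has eigenvalues $q-1$ once and $-1$ with multiplicity $q-1$. So $\kappa=q-2$ and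
$$2m-n=q(q-1)-q=q^2-2q=\kappa^2+2\kappa .$$
But here $n=\kappa+2$ is tiny. The weak link is $m\ge n-1$: almost all the edges of $K_q$ sit inside a small set and do nothing to connect further vertices.

This suggests what to do, and the tool is $\operatorname{tr}\mathbf A^3$, the number of closed walks of length $3$. A large negative eigenvalue cannot stand alone, since $\operatorname{tr}\mathbf A^3\ge0$. A large positive eigenvalue that stands alone makes $\operatorname{tr}\mathbf A^3$ large. Then there are many triangles, these force many edges inside the small set of vertices of large degree, and those edges are wasted for connectivity. The proof must check that the waste exceeds the gain.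

## 9. The upper bound $n\le\frac12\kappa^2+C(\kappa+2)\ln(\kappa+2)$

Let $G$ be connected with $n\ge2$, and put $K=\kappa+2\ge2$. All constants in $O(\cdot)$ are absolute. Note that $1=O(\ln K)$ and $\ln(2K)\le2\ln K$, because $K\ge2$.

**Step 1: crude bounds.** These let us treat $n$ and $m$ as at most quadratic in $K$. By (4), $\lambda_1\le2\kappa+2\ln2\le2K$. By (3) with $c=2\lambda_1+2$, and by $m\ge n-1$ and $r\le n$,
$$n-2\le2m-n\le2m-r\le(2\lambda_1+2)\kappa=O(K^2),\qquad\text{so}\qquad n=O(K^2),\quad m=O(K^2). \tag{5}$$

**Step 2: big eigenvalues.** This step replaces $x$ by $f(x)$ where $x$ is large. Call an eigenvalue $\lambda$ big if $|\lambda|\ge8$ and small if $0<|\lambda|<8$. For a big $\lambda$ put $x=|\lambda|$ and $y=f(x)$. The function $\frac x2-1-\ln x$ equals $3-\ln8>0$ at $x=8$ and is increasing for $x\ge2$, so $f(x)\ge x/2$ for $x\ge8$. Thus $y\le x\le2y$. Also $x-y=1+\ln x\le\ell$, where $\ell=1+\ln(2K)=O(\ln K)$. From $x^2-y^2=(x-y)(x+y)$, $x^3-y^3=(x-y)(x^2+xy+y^2)$ and (1),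
$$y^2\le x^2\le y^2+3\ell y,\qquad y^3\le x^3\le y^3+7\ell y^2,\qquad\sum_{\rm big}y\le\kappa\le K. \tag{6}$$
Sums over big or small eigenvalues count multiplicity.

**Step 3: squares.** This step bounds $2m-n$ by the big $y$ alone. Lemma 1 with $M=8$ gives $g\le18f$ on $(0,8]$, so $\sum_{\rm small}g(x)\le18\kappa$ by (1). The big eigenvalues have positive logarithms, so $\sum_{\rm small}\ln x\le L\le\kappa$. Since $x^2=1+g(x)+2\ln x$ and there are at most $n$ small eigenvalues, $\sum_{\rm small}x^2\le n+20\kappa$. By (6), $\sum_{\rm big}x^2\le\sum_{\rm big}y^2+3\ell\kappa$. Adding, and using $\sum x^2=2m$,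
$$2m-n\le\sum_{\rm big}y^2+O(K\ln K). \tag{7}$$

**Step 4: cubes.** This step compares $\operatorname{tr}\mathbf A^3$ with the big $y$. Let
$$Y=\sum_{{\rm big},\,\lambda>0}y^3-\sum_{{\rm big},\,\lambda<0}y^3 .$$
The small eigenvalues contribute at most $512\,n=O(K^2)$ in absolute value to $\operatorname{tr}\mathbf A^3=\sum\lambda^3$. By (6), replacing $x^3$ by $y^3$ at the big ones costs at most $7\ell\sum_{\rm big}y^2\le7\ell\kappa^2=O(K^2\ln K)$. So $|Y-\operatorname{tr}\mathbf A^3|=O(K^2\ln K)$. As $\operatorname{tr}\mathbf A^3\ge0$,
$$Y\ge-O(K^2\ln K). \tag{8}$$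

**Step 5: the dense part.** This step turns a large $Y$ into many edges on few vertices, and shows that such edges are wasted. Let $W$ be the set of vertices of degree greater than $\sqrt K$, let $U$ be the set of the other vertices, and let $e_W$ be the number of edges inside $W$. The degrees sum to $2m$, so $|W|\le2m/\sqrt K=O(K^{3/2})$.

A closed walk $v\to a\to b\to v$ has $a,b$ among the neighbors of $v$, so at most $d(v)^2$ closed $3$-walks start at $v$, where $d(v)$ is the degree. A closed $3$-walk that meets $U$ can be shifted cyclically to start in $U$, so there are at most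
$$3\sum_{v\in U}d(v)^2\le3\sqrt K\sum_{v}d(v)=3\sqrt K\cdot2m=O(K^{5/2})$$
of them. Let $\mathbf A_W$ be the adjacency matrix of the subgraph induced on $W$, with eigenvalues $\mu_i$. The closed $3$-walks inside $W$ number
$$\operatorname{tr}\mathbf A_W^3\le\sum|\mu_i|^3\le\max_i|\mu_i|\cdot\sum\mu_i^2\le\Big(\sum\mu_i^2\Big)^{3/2}=(2e_W)^{3/2}$$
(with both sides $0$ if $W=\emptyset$). Together with Step 4, and since $K^2\ln K=O(K^{5/2})$, there is an absolute constant $c_1\ge1$ with
$$Y\le(2e_W)^{3/2}+c_1K^{5/2}. \tag{9}$$

For the waste, suppose $W\ne\emptyset$, contract $W$ to a point and delete the edges inside it. The result is a connected multigraph on $|U|+1$ vertices with $m-e_W$ edges, so $m-e_W\ge|U|=n-|W|$. If $W=\emptyset$, then $m-e_W=m\ge n-1$. In both cases $m-e_W\ge n-|W|-1$, that is,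
$$2m-n\ge n+2e_W-2|W|-2. \tag{10}$$

**Step 6: Case 1, every big $y$ is at most $K/2$.** This includes the case of no big eigenvalues. Then $\sum y^2\le\frac K2\sum y\le\frac{K^2}2$. By (7) and $2m-n\ge n-2$, we get $n\le\frac{K^2}2+O(K\ln K)$.

**Step 7: one large $y$.** This step prepares the remaining cases. If some $y$ exceeds $K/2$, it is the only one, since $\sum y\le\kappa<K$. Write it as $\frac K2+z$ with $0<z\le\frac K2$. The others have sum at most $\frac K2-z$, so the sum of their squares is at most $(\frac K2-z)^2$ and the sum of their cubes at most $(\frac K2-z)^3$. Hence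
$$\sum_{\rm big}y^2\le\Big(\frac K2+z\Big)^2+\Big(\frac K2-z\Big)^2=\frac{K^2}2+2z^2 ,$$
$$\Big(\frac K2+z\Big)^3-\Big(\frac K2-z\Big)^3=\frac32K^2z+2z^3\ge\frac32K^2z .$$
The gain over Case 1 that we must cancel is $2z^2$.

**Step 8: Case 2, the large $y$ belongs to a negative eigenvalue.** At best all others are positive, so $Y\le-\frac32K^2z$. By (8), $z=O(\ln K)$, and $\sum y^2\le\frac{K^2}2+O(\ln^2K)$. By (7) and $2m-n\ge n-2$, again $n\le\frac{K^2}2+O(K\ln K)$.

**Step 9: Case 3, the large $y$ belongs to a positive eigenvalue.** At worst all others are negative, so $Y\ge\frac32K^2z$.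

Suppose first that $\frac32K^2z\le2c_1K^{5/2}$. Then $z\le\frac43c_1\sqrt K$ and $2z^2=O(K)$. So (7) and $2m-n\ge n-2$ give $n\le\frac{K^2}2+O(K\ln K)$.

Suppose now that $\frac32K^2z>2c_1K^{5/2}$. Then $c_1K^{5/2}<Y/2$, and (9) gives $(2e_W)^{3/2}\ge Y/2\ge\frac34K^2z$. Hence
$$2e_W\ge\Big(\frac34\Big)^{2/3}K^{4/3}z^{2/3}.$$
On the other hand $z\le K/2$ gives
$$2z^2=2z^{4/3}z^{2/3}\le2\Big(\frac K2\Big)^{4/3}z^{2/3}=2^{-1/3}K^{4/3}z^{2/3}.$$
Put $\gamma=(\frac34)^{2/3}-2^{-1/3}$. It is positive, because the cubes of its two terms are $\frac9{16}>\frac12$. This is where the waste beats the gain. Since $z>\frac43c_1\sqrt K\ge\sqrt K$,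
$$2e_W-2z^2\ge\gamma K^{4/3}z^{2/3}\ge\gamma K^{5/3}.$$
Combining (10), (7) and Step 7,
$$n\le\frac{K^2}2+2z^2-2e_W+2|W|+2+O(K\ln K)\le\frac{K^2}2-\gamma K^{5/3}+O(K^{3/2})+O(K\ln K).$$
The term $-\gamma K^{5/3}$ absorbs $O(K^{3/2})$ up to an absolute constant, as $\frac53>\frac32$. So $n\le\frac{K^2}2+O(K\ln K)$ here too.

**Step 10: from $K$ to $\kappa$.** In all cases $n\le\frac12K^2+O(K\ln K)$ with $K=\kappa+2$. Now $\frac12K^2=\frac12\kappa^2+2\kappa+2\le\frac12\kappa^2+2K$, and $K=O(K\ln K)$. So
$$n\le\tfrac12\kappa^2+C(\kappa+2)\ln(\kappa+2)$$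
for an absolute constant $C$, as claimed; $\kappa\ge0$ is part of (1).

## 10. The energy inequality and the order $N(k)$

**Step 1: the energy form.** We solve the last inequality for $\kappa$. Since $\mathcal E(G)=\operatorname{rank}\mathbf A(G)+\kappa$, we must show $\kappa\ge\sqrt{2n}-C'\ln n$. If $\kappa\ge\sqrt{2n}$ there is nothing to prove. Let $\kappa<\sqrt{2n}$. Then $(\kappa+2)\ln(\kappa+2)=O(\sqrt n\ln n)$ for $n\ge2$, so
$$\kappa^2\ge2n-2C(\kappa+2)\ln(\kappa+2)=2n(1-u),\qquad u=\frac{C(\kappa+2)\ln(\kappa+2)}n=O(n^{-1/2}\ln n),\quad u\ge0.$$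
If $u\le1$, then $\sqrt{1-u}\ge1-u$ and $\kappa\ge\sqrt{2n}(1-u)$. If $u>1$, this holds because the right side is negative and $\kappa\ge0$. Finally $\sqrt{2n}\,u=O(\ln n)$, so $\kappa\ge\sqrt{2n}-C'\ln n$ for an absolute constant $C'$.

**Step 2: the upper bound for $N(k)$.** Let $G$ be connected and hypoenergetic of nullity $k\ge1$. If $n\ge2$, then $0\le\kappa<k$, and the bound of Section 9 increases with $\kappa$, so
$$n\le\tfrac12k^2+C(k+2)\ln(k+2)\le\tfrac12k^2+6C\,k\ln(k+1),$$
because $k+2\le3k$ and $k+2\le(k+1)^2$. If $n=1$, then $k=1$, and $1\le\frac12+C''\ln2$ as soon as $C''\ge1$. So $C''=\max(6C,1)$ works. The lower bound for $N(k)$ and the optimality of $\sqrt2$ were proved in Section 7. This completes the proof of Theorem 2. $\blacksquare$
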